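
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Programs over monoids in $\mathbf{DO}$ with nilpotent subgroups\\ cannot compute MAJORITY}


\begin{abstract}
A program over a finite monoid $M$ reads the positions of its input in any order, any number of times, maps each letter read to an element of $M$, and outputs the product. We show that MAJORITY is not computed by programs, of any length, over monoids in $\mathbf{DO}\cap\overline{\mathbf G_{nil}}$, that is, over finite monoids whose regular $\mathcal J$-classes are orthodox subsemigroups and whose subgroups are nilpotent. The proof has two parts. First, after fixing a number of input positions that is bounded in terms of the monoid, a program over a monoid in $\mathbf{DO}$ becomes a function of a program over a power of the product of its maximal subgroups. Second, if there are enough input positions, a program over a nilpotent group cannot distinguish the all-zero input from the input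 with ones exactly on a suitable set of $q$ positions, where $q$ depends only on the group. We also characterize the symmetric languages computed over $\mathbf{DO}\cap\overline{\mathbf G_{nil}}$, and we show that inside $\mathbf{DS}$ the condition $M\in\mathbf{DO}\cap\overline{\mathbf G_{nil}}$ is exactly what prevents programs over $M$ from computing everything.
\end{abstract}

\section{Introduction}

\subsection{Programs over monoids}

Let $M$ be a finite monoid and $A$ a finite nonempty alphabet. An \emph{$M$-program} of length $\ell$ on inputs of length $n$ is a sequence
\[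
\phi=(i_1,f_1)(i_2,f_2)\cdots(i_\ell,f_\ell)
\]
of \emph{instructions}, where $i_j\in\{1,\dots,n\}$ and $f_j\colon A\to M$. On input $x=x_1\cdots x_n\in A^n$ it outputs
\[
\phi(x)=f_1(x_{i_1})f_2(x_{i_2})\cdots f_\ell(x_{i_\ell})\in M ,
\]
where the empty program outputs $1$. With an accepting set $F\subseteq M$ it \emph{recognizes} $\{x\in A^n:\phi(x)\in F\}$. A language $L\subseteq A^*$ is \emph{computed by programs over $M$} if for every $n$ some $M$-program with some accepting set recognizes $L\cap A^n$. It is computed by programs over a class of monoids if it is computed by programs over one monoid of that class. No bound on the length $\ell$ in terms of $n$ is imposed.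

So a program is a device with a fixed finite memory that may consult its input as often as it likes. The question is how the algebra of $M$ limits what the device can do. Some examples set the scale. Over $\{0,1\}$ with multiplication, a program with accepting set $\{1\}$ tests a conjunction of conditions on single letters. Over the cyclic group $\mathbb Z_q$ a program can count ones modulo $q$. Over $\{0,\dots,C\}$ with truncated addition $\min(i+j,C)$ it can count ones, or zeros, up to the threshold $C$. At the other extreme, there are finite monoids over which programs compute \emph{every} language. This holds for every finite group that is not nilpotent; the construction is given in Section~\ref{sec:sharp}.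

The monoids studied here are described by their regular $\mathcal J$-classes and their subgroups; Green's relations are recalled in Section~\ref{sec:green}. A subgroup of $M$ is a subset that is a group under the multiplication of $M$; its identity need not be $1$.
\begin{itemize}
\item $\mathbf{DS}$ is the variety of finite monoids in which every regular $\mathcal J$-class is a subsemigroup.
\item $\mathbf{DO}\subseteq\mathbf{DS}$ is the variety of finite monoids in which every regular $\mathcal J$-class is an orthodox subsemigroup, that is, a subsemigroup whose idempotents form a subsemigroup.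
\item $\overline{\mathbf G_{nil}}$ is the variety of finite monoids all of whose subgroups are nilpotent, and, for a prime $p$, $\overline{\mathbf G_p}$ is the variety of finite monoids all of whose subgroups are $p$-groups.
\end{itemize}
Here a \emph{variety} is a class of finite monoids closed under finite direct products, submonoids and quotients.

Three facts are known about programs over these monoids. (i)~For $M\in\mathbf{DO}\cap\overline{\mathbf G_{nil}}$, every $M$-program on inputs of length $n$ is equivalent (has the same output on every input) to one whose length is at most a polynomial in $n$ that depends only on $M$. (ii)~Programs over $\mathbf{DO}\cap\overline{\mathbf G_{nil}}$ cannot compute the word problem of any finite non-nilpotent group $G$, that is, the set of words over the alphabet $G$ with product the identity. (iii)~For distinct primes $p,q$, the language $\mathrm{MOD}_q$ of binary words whose number of ones is divisible by $q$ is not computed by programs over $\mathbf{DO}\cap\overline{\mathbf G_p}$.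

By (i) and counting, programs over a given $M\in\mathbf{DO}\cap\overline{\mathbf G_{nil}}$ fail to compute some binary language: there are only $2^{n^{O(1)}}$ pairs of a program of polynomial length and an accepting set, but $2^{2^n}$ subsets of $\{0,1\}^n$. Facts (ii) and (iii) name specific languages that are not computed. Let MAJORITY be the set of all $x\in\{0,1\}^*$ in which the number of ones is at least half the length of $x$. Whether MAJORITY can be computed by programs over $\mathbf{DO}\cap\overline{\mathbf G_{nil}}$ is a question posed in~\cite{source}. The answer is no; none of the facts (i)--(iii) is used in the proof.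

\subsection{Results}

For $x\in\{0,1\}^*$ let $|x|$ be its length and $|x|_1$, the \emph{weight} of $x$, its number of ones.

\begin{theorem}\label{thm:maj}
For every $M\in\mathbf{DO}\cap\overline{\mathbf G_{nil}}$ there is $n_M$ such that for all $n\ge n_M$ no $M$-program of any length, with any accepting set, recognizes $\mathrm{MAJORITY}\cap\{0,1\}^n$. In particular, $\mathrm{MAJORITY}$ cannot be computed by any program over $\mathbf{DO}\cap\overline{\mathbf G_{nil}}$.
\end{theorem}

MAJORITY is \emph{symmetric}: membership depends only on the length and the weight. The proof determines which symmetric languages are computed: those for which acceptance is periodic in the weight, with a fixed period, away from both ends of the range.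

\begin{theorem}\label{thm:sym}
For $n\ge0$ let $f_n\colon\{0,\dots,n\}\to\{0,1\}$, and let $L=\{x\in\{0,1\}^*: f_{|x|}(|x|_1)=1\}$. Then $L$ is computed by programs over $\mathbf{DO}\cap\overline{\mathbf G_{nil}}$ if and only if there are constants $C\ge0$ and $q\ge1$ such that for all $n$
\begin{equation}\label{eq:star}
f_n(w)=f_n(w+q)\quad\text{whenever } C\le w \text{ and } w+q\le n-C .
\end{equation}
For $\mathbf{DO}\cap\overline{\mathbf G_p}$ the same holds with $q$ required to be a power of $p$. Consequently, for integers $1\le t(n)\le n$ $(n\ge1)$, the threshold language $\{x:|x|_1\ge t(|x|)\}$ is computed by programs over $\mathbf{DO}\cap\overline{\mathbf G_{nil}}$ if and only if $\min(t(n),n-t(n))$ is bounded.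
\end{theorem}

The monoid that computes $L$ when \eqref{eq:star} holds is commutative: it counts ones and zeros up to $C$, and ones modulo $q$. So for symmetric languages the noncommutative monoids in $\mathbf{DO}\cap\overline{\mathbf G_{nil}}$ do no better than the commutative ones. The theorem also contains fact (iii): if $q'\ne p$ is a prime, $\mathrm{MOD}_{q'}$ violates \eqref{eq:star} for every $C$ and every $q=p^b$, since for a multiple $w\ge C$ of $q'$ the number $w+p^b$ is not a multiple of $q'$, and one may take any $n\ge w+p^b+C$.

Theorems~\ref{thm:maj} and~\ref{thm:sym} rest on a structure theorem for programs over $\mathbf{DO}$ with no assumption on the subgroups. A \emph{restriction} $\rho$ of size $r$ assigns letters to $r$ of the $n$ input positions (the \emph{fixed} positions; the others are \emph{free}), and $X_\rho\subseteq A^n$ is the nonempty set of inputs that agree with it. For an idempotent $e$ let $H_e$ be the largest subgroup of $M$ with identity $e$.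

\begin{theorem}\label{thm:structure}
For $M\in\mathbf{DO}$ let $G_M=\prod_{e^2=e}H_e$ be the product of its maximal subgroups. There are constants $c\ge0$ and $t\ge1$, depending only on $M$, such that for every $M$-program $\phi$ on $A^n$ (any $A$, any $n$, any length) there are a restriction $\rho$ of size at most $c$, a program $\psi$ over $G_M^t$ on $A^n$, and a map $h$ with
\[
\phi(x)=h(\psi(x))\qquad\text{for all }x\in X_\rho .
\]
\end{theorem}

Inside $\mathbf{DS}$ the hypothesis of Theorem~\ref{thm:maj} is best possible, in a strong sense.

\begin{theorem}\label{thm:sharp}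
For $M\in\mathbf{DS}$ the following are equivalent:
\begin{enumerate}
\item[(a)] $M\in\mathbf{DO}\cap\overline{\mathbf G_{nil}}$;
\item[(b)] programs over $M$ do not compute $\mathrm{MAJORITY}$;
\item[(c)] some language is not computed by programs over $M$.
\end{enumerate}
\end{theorem}

The hypothesis $M\in\mathbf{DS}$ cannot be dropped here. Let $B_2^1$ be the monoid, under composition, consisting of the identity, the empty map and the four rank-one partial maps $p\mapsto r$ on $\{1,2\}$.

\begin{proposition}\label{prop:B2}
$B_2^1\notin\mathbf{DS}$, yet $\mathrm{MAJORITY}$ is not computed by programs over the variety generated by $B_2^1$.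
\end{proposition}

Section~\ref{sec:small} shows the two ideas of the proof in the smallest cases. Sections~\ref{sec:green}--\ref{sec:restrictions} prove Theorem~\ref{thm:structure}, Section~\ref{sec:nilpotent} treats nilpotent groups, Section~\ref{sec:symmetric} combines the two, and Sections~\ref{sec:sharp} and~\ref{sec:outside} prove Theorem~\ref{thm:sharp} and Proposition~\ref{prop:B2}.

\section{Two small cases}\label{sec:small}

\subsection{An abelian group}\label{sub:abelian}

Let $\Gamma$ be a finite abelian group of exponent $E$ and $\psi=(i_1,f_1)\cdots(i_\ell,f_\ell)$ a $\Gamma$-program on $\{0,1\}^m$. By commutativity,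
\[
\psi(x)=g_0\prod_{i=1}^m g_i^{x_i},\qquad g_0=\prod_j f_j(0),\qquad g_i=\prod_{j:\,i_j=i}f_j(0)^{-1}f_j(1).
\]
If $m>|\Gamma|(E-1)$, then by the pigeonhole principle some $E$ of the elements $g_1,\dots,g_m$ equal the same $g$. Let $Q$ be the set of their indices and $1_Q$ the input whose ones are exactly on $Q$. Then $\psi(1_Q)=g_0g^E=\psi(0^m)$: the program does not notice that these $E$ zeros were changed into ones.

Hence programs over $\Gamma$ do not compute MAJORITY. Take $n$ large, fix $w=\lceil n/2\rceil-1$ positions to $1$, and apply the above to the other $m=n-w$ positions. It yields two inputs with the same output and weights $w<n/2$ and $w+E\ge n/2$.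

\subsection{One marker between two group products}\label{sub:marker}

Let $\Gamma$ be as above and nontrivial, and let $M=\Gamma\cup\Gamma a\Gamma\cup\{0\}$, where the elements $gah$ $(g,h\in\Gamma)$ are distinct, $g'(gah)h'=(g'g)a(hh')$, the product of two elements of $\Gamma a\Gamma$ is $0$, and $0$ is a zero. The regular $\mathcal J$-classes of $M$ are the groups $\Gamma$ and $\{0\}$, so $M\in\mathbf{DO}$. But $M$ is not a group, and the order of the factors matters: the value of a product depends on where the first factor outside $\Gamma$ stands.

Let $\phi$ be an $M$-program. If no instruction can output an element outside $\Gamma$, then $\phi$ is a $\Gamma$-program. Otherwise take the \emph{first} instruction $j$ that can output an element outside $\Gamma$, and fix the position $i_j$ so that it does. On all remaining inputs the first factor outside $\Gamma$ now stands at instruction $j$. If this factor is $0$, the output is always $0$. If another instruction can still output an element outside $\Gamma$, fix the position it reads, unless it is already fixed, so that it does; the output is then always $0$. Otherwise instruction $j$ outputs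 a fixed element $gah$, all others output elements of $\Gamma$, and
\[
\phi(x)=U(x)\,gah\,V(x),
\]
where $U$ and $V$ are the $\Gamma$-programs formed by the instructions before and after $j$. So in all cases, after fixing at most two positions, $\phi(x)$ is a function of the output of a $\Gamma^2$-program. Now fix further positions to $1$ so that $\lceil n/2\rceil-1$ ones are fixed in total, and argue as in Section~\ref{sub:abelian} with $\Gamma^2$ on the remaining positions: programs over $M$ do not compute MAJORITY.

The proof of Theorem~\ref{thm:structure} follows this pattern. Fixing the position read by the first instruction that can produce a given letter freezes the place where that letter first occurs. The program is thereby cut into intervals, and on each of them one records only a product in a group. What remains is to show that for a monoid in $\mathbf{DO}$ a bounded number of such cuts and group products determine the output.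

\section{Background on finite monoids}\label{sec:green}

Let $M$ be a finite monoid. Write $s\le_{\mathcal R}t$ if $s\in tM$, $s\le_{\mathcal L}t$ if $s\in Mt$, and $s\le_{\mathcal J}t$ if $s\in MtM$. Let $\mathcal R,\mathcal L,\mathcal J$ be the associated equivalence relations, let $\mathcal H=\mathcal R\cap\mathcal L$, and write $J_s$ and $H_s$ for the $\mathcal J$- and $\mathcal H$-class of $s$. Write $s<_{\mathcal R}t$ if $s\le_{\mathcal R}t$ but not $s\,\mathcal R\,t$, and similarly $s<_{\mathcal L}t$. A $\mathcal J$-class is \emph{regular} if it contains an idempotent. We use the following standard facts.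
\begin{enumerate}
\item[(F1)] $\mathcal R$ is a left congruence: $s\,\mathcal R\,t$ implies $us\,\mathcal R\,ut$. Dually, $\mathcal L$ is a right congruence.
\item[(F2)] \emph{Stability}: if $st\,\mathcal J\,s$ then $st\,\mathcal R\,s$; if $ts\,\mathcal J\,s$ then $ts\,\mathcal L\,s$.
\item[(F3)] If $e$ is idempotent, $H_e$ is a group with identity $e$, and it contains every subgroup with identity $e$. If $x^2\,\mathcal H\,x$, then $H_x$ is a group.
\item[(F4)] If $s\,\mathcal R\,se$, then $z\mapsto ze$ is injective on the $\mathcal L$-class of $s$. Indeed, let $s=sey$; if $z=vs$, then $zey=vsey=vs=z$, so $ze$ determines $z$.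
\item[(F5)] Every $s\in M$ has a power $s^k$, $k\ge1$, that is idempotent.
\end{enumerate}
By (F3), all subgroups of $M$ are nilpotent (are $p$-groups) if and only if all $H_e$ are.

\section{The group seen by an idempotent}\label{sec:local}

Where can a group product be read off from a product in $M$? If a product $m_1\cdots m_k$ satisfies $s\,m_1\cdots m_k\,\mathcal R\,s$ for some $s$, there is an idempotent $e$ with $se=s$ that has every $m_i$ as a factor (Lemma~\ref{lem:stable} below). So we study, for an idempotent $e$, the set
\[
S_e=\{s\in M: e\in MsM\}
\]
of all factors of $e$. In $\mathbf{DS}$ it is a submonoid, and in $\mathbf{DO}$ it maps homomorphically to the group $H_e$.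

\begin{lemma}\label{lem:DS}
Let $M\in\mathbf{DS}$, let $e\in M$ be idempotent and $s,t\in S_e$. Then $es\,\mathcal R\,e$, $se\,\mathcal L\,e$, $ese\in H_e$ and $st\in S_e$. In particular $S_e$ is a submonoid of $M$.
\end{lemma}

\begin{proof}
Let $e=xsy$ and $f=syex$. Then $f^2=sye(xsy)ex=syex=f$ and $xfsy=(xsy)e(xsy)=e$, so $f\in J_e$. As $J_e$ is a subsemigroup, $ef=es\,yex\in J_e$. Since $ef\le_{\mathcal J}es\le_{\mathcal J}e$, also $es\in J_e$, and $es\,\mathcal R\,e$ by stability. Dually, $f'=yexs$ satisfies $f'^2=ye(xsy)exs=f'$ and $xsf'y=(xsy)e(xsy)=e$. So $f'\in J_e$, then $f'e=yex\,se\in J_e$, hence $se\in J_e$ and $se\,\mathcal L\,e$.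

Next, $ese=(es)e$ is a product of elements of $J_e$, so $ese\in J_e$. By stability, $ese=e(se)$ is $\mathcal R$-equivalent to $e$ and $ese=(es)e$ is $\mathcal L$-equivalent to $e$, so $ese\in H_e$. Finally $(es)(te)\in J_e$, so $e\in M\,este\,M\subseteq MstM$. Clearly $1\in S_e$.
\end{proof}

\begin{lemma}\label{lem:DO}
Let $M\in\mathbf{DO}$ and let $e\in M$ be idempotent. Then $s\mapsto ese$ is a monoid morphism $S_e\to H_e$.
\end{lemma}

\begin{proof}
Let $s,t\in S_e$. We must show $este=(ese)(ete)$, that is, that an $e$ may be inserted between $s$ and $t$. If $x\in J_e$, then $x^2\in J_e$, so $x^2\,\mathcal H\,x$ by stability and $H_x$ is a group by (F3). Hence $es$ and $te$, which lie in $J_e$ by Lemma~\ref{lem:DS}, belong to groups. Let $f$ be the identity of $H_{es}$ and $g$ the identity of $H_{te}$, so that $(es)f=es$ and $g(te)=te$.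

Since $f\,\mathcal R\,es\,\mathcal R\,e$ and $g\,\mathcal L\,te\,\mathcal L\,e$, we have $f,g\in J_e$. As $J_e$ is orthodox, $fg$ is an idempotent of $J_e$. By stability $fg\,\mathcal R\,f\,\mathcal R\,e$ and $fg\,\mathcal L\,g\,\mathcal L\,e$. So $fg$ is an idempotent of the group $H_e$, that is, $fg=e$. Therefore
\[
este=(es)f\,g(te)=(es)\,e\,(te)=(ese)(ete).
\]
Also $1\mapsto e$.
\end{proof}

\begin{remark}
Both hypotheses are needed. In $B_2^1$, let $e$ be $1\mapsto1$ and $s$ be $1\mapsto2$: then $s\in S_e$, but $s^2$ is the empty map, so $s^2\notin S_e$. If $M\in\mathbf{DS}$ but some regular $\mathcal J$-class contains idempotents $e,f$ with $ef$ not idempotent, then $f\in S_e$, and $g=efe$ lies in $H_e$ by Lemma~\ref{lem:DS}. Moreover $g\neq e$, since $efe=e$ would give $(ef)^2=efef=ef$. So $s\mapsto ese$ is not a morphism: $e(ff)e=efe=g$, while $(efe)(efe)=g^2\ne g$.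
\end{remark}

From here to the end of Section~\ref{sec:restrictions} fix $M\in\mathbf{DO}$, and put $G=G_M=\prod_eH_e$. We regard $M$ as an alphabet, write $\eta\colon M^*\to M$ for the evaluation of words, and $\operatorname{alph}(u)\subseteq M$ for the set of letters of $u\in M^*$. For each idempotent $e$ let $\gamma_e\colon M^*\to H_e$ be the morphism with
\[
\gamma_e(a)=eae\ \text{ if } a\in S_e,\qquad \gamma_e(a)=e\ \text{ otherwise}\qquad(a\in M),
\]
and let $\gamma=(\gamma_e)_e\colon M^*\to G$. The value on letters outside $S_e$ is arbitrary; it is there to make $\gamma_e$ defined everywhere. By Lemmas~\ref{lem:DS} and~\ref{lem:DO},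
\begin{equation}\label{eq:gamma}
\gamma_e(w)=e\,\eta(w)\,e\qquad\text{whenever }\operatorname{alph}(w)\subseteq S_e .
\end{equation}

\section{An invariant of words that determines their value}\label{sec:words}

We need an invariant of $u\in M^*$ that determines $\eta(u)$ and is built only from what a restriction can control: which letters occur, where they occur for the first and last time, and products in $G$ over the factors so obtained.

\begin{definition}
For $k\ge0$ and $u,v\in M^*$ define $u\sim_kv$, by induction on $(k,|\operatorname{alph}(u)|)$ in lexicographic order, to hold if and only if: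
\begin{enumerate}
\item[(i)] $\operatorname{alph}(u)=\operatorname{alph}(v)$ and $\gamma(u)=\gamma(v)$;
\item[(ii)] if $k\ge1$: for each $a\in\operatorname{alph}(u)$, factoring at the first occurrence of $a$, $u=u_0au_1$ and $v=v_0av_1$ with $a\notin\operatorname{alph}(u_0)\cup\operatorname{alph}(v_0)$, we have $u_0\sim_kv_0$ and $u_1\sim_{k-1}v_1$;
\item[(iii)] if $k\ge1$: for each $a\in\operatorname{alph}(u)$, factoring at the last occurrence of $a$, $u=u_1au_0$ and $v=v_1av_0$ with $a\notin\operatorname{alph}(u_0)\cup\operatorname{alph}(v_0)$, we have $u_0\sim_kv_0$ and $u_1\sim_{k-1}v_1$.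
\end{enumerate}
\end{definition}

The recursion is well founded: $u_0$ misses the letter $a$, so the level $k$ can be kept, while for $u_1$ the level drops.

Why are first occurrences the right places to cut? Read $u$ from left to right and follow the $\mathcal R$-class of the product. It drops fewer than $|M|$ times. The next lemma shows that a letter at which it drops does not occur strictly between the previous drop and this one. So, in the suffix that begins after the previous drop, the drop happens at a first occurrence.

\begin{lemma}\label{lem:stable}
Let $s\in M$, $u\in M^*$ and $s\,\eta(u)\,\mathcal R\,s$. Then there is an idempotent $e$ with $se=s$ and $\operatorname{alph}(u)\subseteq S_e$. Consequently $s\,\eta(w)\,\mathcal R\,s$ for every word $w$ with $\operatorname{alph}(w)\subseteq\operatorname{alph}(u)$. Dually, if $\eta(u)t\,\mathcal L\,t$, then $\eta(w)t\,\mathcal L\,t$ for every $w$ with $\operatorname{alph}(w)\subseteq\operatorname{alph}(u)$.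
\end{lemma}

\begin{proof}
Choose $y$ with $s\,\eta(u)y=s$ and let $e$ be an idempotent power of $\eta(u)y$ as in (F5). Then $se=s$, and every letter of $u$ is a factor of $e$. If $\operatorname{alph}(w)\subseteq\operatorname{alph}(u)$, then $\eta(w)\in S_e$ because $S_e$ is a submonoid, so $e\,\eta(w)\,\mathcal R\,e$ by Lemma~\ref{lem:DS}. Hence $s\,\eta(w)=se\,\eta(w)\,\mathcal R\,se=s$ by (F1). For the dual statement choose $y$ with $y\,\eta(u)t=t$ and let $f$ be an idempotent power of $y\,\eta(u)$. Then $ft=t$, $\eta(w)\in S_f$, $\eta(w)f\,\mathcal L\,f$, and $\eta(w)t=\eta(w)ft\,\mathcal L\,ft=t$.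
\end{proof}

\begin{proposition}\label{prop:recover}
If $|\operatorname{alph}(u)|\le d$, $k\ge d|M|$ and $u\sim_kv$, then $\eta(u)=\eta(v)$.
\end{proposition}

The idea is to cut $u$ and $v$ at the drops of the $\mathcal R$-class. The pieces before the last drop miss a letter and are handled by induction; on the last piece the invariant $\gamma$ gives $\eta(u)e=\eta(v)e$ for a suitable idempotent $e$. The same cutting from the right gives $\eta(u)\,\mathcal L\,\eta(v)$, and this allows us to cancel $e$.

\begin{proof}
Induction on $d$. For $d=0$ both words are empty. Let $d\ge1$ and $C=\operatorname{alph}(u)$. If $|C|\le d-1$ the induction hypothesis applies, so let $|C|=d$.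

\emph{Step 1: cutting at drops of the $\mathcal R$-class.} Read $u$ from left to right and write
\[
u=u_0a_1u_1a_2\cdots a_ru_r,\qquad s_0=1,\quad s_i=\eta(u_0a_1\cdots u_{i-1}a_i),
\]
with letters $a_i$, where each $u_i$ is taken as long as possible subject to $s_i\,\eta(u_i)\,\mathcal R\,s_i$. So $s_i\,\eta(u_i)\,\mathcal R\,s_i$ for $0\le i\le r$ and $s_{i+1}=s_i\,\eta(u_i)a_{i+1}<_{\mathcal R}s_i$ for $i<r$. As $s_0>_{\mathcal R}\cdots>_{\mathcal R}s_r$, we have $r<|M|\le k$. Moreover $a_{i+1}\notin\operatorname{alph}(u_i)$ for $i<r$: otherwise Lemma~\ref{lem:stable} with $w=u_ia_{i+1}$ would give $s_{i+1}\,\mathcal R\,s_i$.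

Put $u^{(i)}=u_ia_{i+1}u_{i+1}\cdots a_ru_r$ and $v^{(0)}=v$. We have $u^{(0)}\sim_kv^{(0)}$. Let $i<r$ and suppose $u^{(i)}\sim_{k-i}v^{(i)}$. The displayed $a_{i+1}$ is the first occurrence of that letter in $u^{(i)}$, and $k-i\ge1$. So (ii) yields $v^{(i)}=v_ia_{i+1}v^{(i+1)}$ with $u_i\sim_{k-i}v_i$ and $u^{(i+1)}\sim_{k-i-1}v^{(i+1)}$. With $v_r=v^{(r)}$ we obtain
\[
v=v_0a_1v_1\cdots a_rv_r,\qquad u_i\sim_{k-i}v_i\quad(0\le i\le r).
\]
For $i<r$ the word $u_i$ misses $a_{i+1}\in C$, so $|\operatorname{alph}(u_i)|\le d-1$, and $k-i\ge(d-1)|M|$; by induction $\eta(u_i)=\eta(v_i)$. With $s=s_r$ we get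
\begin{equation}\label{eq:right}
\eta(u)=s\,\eta(u_r),\quad \eta(v)=s\,\eta(v_r),\quad \operatorname{alph}(u_r)=\operatorname{alph}(v_r),\quad \gamma(u_r)=\gamma(v_r).
\end{equation}
If $\operatorname{alph}(u_r)\ne C$, then $\eta(u_r)=\eta(v_r)$ by induction, since $k-r\ge(d-1)|M|$, and we are done. So assume $\operatorname{alph}(u_r)=C$. By Lemma~\ref{lem:stable} there is an idempotent $e$ with $se=s$ and $C\subseteq S_e$. Then \eqref{eq:gamma} and \eqref{eq:right} give
\begin{equation}\label{eq:afterE}
\eta(u)e=se\,\eta(u_r)e=s\,\gamma_e(u_r)=s\,\gamma_e(v_r)=se\,\eta(v_r)e=\eta(v)e .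
\end{equation}
It remains to cancel the factor $e$ on the right. For this we use (F4), which requires $\eta(u)\,\mathcal L\,\eta(v)$.

\emph{Step 2: cutting at drops of the $\mathcal L$-class.} Read $u$ from right to left and write
\[
u=u'_{r'}b_{r'}u'_{r'-1}\cdots b_1u'_0,\qquad t_0=1,\quad t_i=\eta(b_iu'_{i-1}\cdots b_1u'_0),
\]
with letters $b_i$, such that $\eta(u'_i)t_i\,\mathcal L\,t_i$ for $i\le r'$ and $t_{i+1}=b_{i+1}\eta(u'_i)t_i<_{\mathcal L}t_i$ for $i<r'$. Again $r'<|M|\le k$. By the dual part of Lemma~\ref{lem:stable} with $w=b_{i+1}u'_i$, the letter $b_{i+1}$ does not occur in $u'_i$, so it is a last occurrence in the prefix of $u$ ending with $u'_i$. Applying (iii) for $b_1,\dots,b_{r'}$ in turn, exactly as (ii) in Step~1, we obtain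
\[
v=v'_{r'}b_{r'}v'_{r'-1}\cdots b_1v'_0,\qquad u'_i\sim_{k-i}v'_i\quad(0\le i\le r').
\]
For $i<r'$ the word $u'_i$ misses $b_{i+1}$, so $\eta(u'_i)=\eta(v'_i)$ by induction. Put $t=t_{r'}$, $u'=u'_{r'}$, $v'=v'_{r'}$; then $\eta(u)=\eta(u')t$, $\eta(v)=\eta(v')t$ and $\operatorname{alph}(u')=\operatorname{alph}(v')$. If $\operatorname{alph}(u')\ne C$, induction gives $\eta(u')=\eta(v')$ and we are done. Otherwise, since $\operatorname{alph}(v')=\operatorname{alph}(u')$ and $\eta(u')t\,\mathcal L\,t$, Lemma~\ref{lem:stable} gives $\eta(v')t\,\mathcal L\,t$. Hence $\eta(u)\,\mathcal L\,t\,\mathcal L\,\eta(v)$.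

\emph{Step 3: cancellation.} As $\gamma_e(u_r)\in H_e$, (F1) gives
\[
\eta(u)e=s\,\gamma_e(u_r)\ \mathcal R\ se=s\ \mathcal R\ s\,\eta(u_r)=\eta(u).
\]
By (F4), $z\mapsto ze$ is injective on the $\mathcal L$-class of $\eta(u)$, which contains $\eta(v)$ by Step~2. So \eqref{eq:afterE} implies $\eta(u)=\eta(v)$.
\end{proof}

\section{Restrictions: proof of Theorem~\ref{thm:structure}}\label{sec:restrictions}

Let $\phi=(i_1,f_1)\cdots(i_\ell,f_\ell)$ be an $M$-program on $A^n$. For a (possibly empty) interval $T\subseteq\{1,\dots,\ell\}$ let $W_T(x)\in M^*$ be the word of letters $f_j(x_{i_j})$, $j\in T$, in order. Its set of letters and the places of first and last occurrences vary with $x$; we now freeze them by fixing few positions, as in Section~\ref{sub:marker}. Say that instruction $j$ \emph{can output} $b$ under a restriction $\sigma$ if $f_j(x_{i_j})=b$ for some $x\in X_\sigma$. Extending a restriction creates no new possible outputs.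

\begin{lemma}\label{lem:restrict}
There are numbers $N(k,d)$ and $I(k,d)$, independent of $\phi$, $A$, $n$ and $\ell$, with the following property. Let $\rho$ be a restriction, $T$ an interval and $D\subseteq M$ with $|D|=d$ and $W_T(x)\in D^*$ for all $x\in X_\rho$. Then there are an extension $\rho'$ of $\rho$ fixing at most $N(k,d)$ further positions, and at most $I(k,d)$ intervals $T_i\subseteq T$, such that for all $x,y\in X_{\rho'}$:
\[
\gamma(W_{T_i}(x))=\gamma(W_{T_i}(y))\ \text{for all } i\quad\Longrightarrow\quad W_T(x)\sim_kW_T(y).
\]
\end{lemma}

\begin{proof}
Induction on $(k,d)$ in lexicographic order. If $d=0$, then $T=\emptyset$, and we take $\rho'=\rho$ and the single interval $T$; so $N(k,0)=0$ and $I(k,0)=1$.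

Let $d\ge1$. Starting from $\sigma=\rho$, process the letters $b\in D$ one after the other. If no $j\in T$ can output $b$ under the current restriction $\sigma$, then $b$ never occurs in $W_T$ from now on. Otherwise let $j\in T$ be least such that instruction $j$ can output $b$, and fix position $i_j$, unless it is already fixed, so that it does. From now on the first occurrence of $b$ in $W_T$ is at instruction $j$. Then take the greatest $j'\in T$ that can still output $b$ and proceed in the same way; from now on the last occurrence of $b$ is at $j'$. In total at most $2d$ positions are fixed. For the resulting $\sigma$, the set $C=\operatorname{alph}(W_T(x))$ and the instructions $j_b\le j'_b$ of the first and last occurrence of each $b\in C$ are the same for all $x\in X_\sigma$.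

If $k=0$, take $\rho'=\sigma$ and the single interval $T$, so that $N(0,d)=2d$, $I(0,d)=1$. If $k\ge1$, apply the induction hypothesis for each $b\in C$ successively, extending the restriction each time, to the following four parts of $T$:
\begin{itemize}
\item the part before $j_b$, with level $k$ and letters $D\setminus\{b\}$;
\item the part after $j_b$, with level $k-1$ and letters $D$;
\item the part after $j'_b$, with level $k$ and letters $D\setminus\{b\}$;
\item the part before $j'_b$, with level $k-1$ and letters $D$.
\end{itemize}
A conclusion obtained for one part persists when the restriction is extended further. Take all intervals obtained, together with $T$. If $\gamma\circ W_{T_i}$ agrees on $x$ and $y$ for all of them, then (i) holds for $W_T(x),W_T(y)$ because both have the set of letters $C$ and $T$ is among the $T_i$. Conditions (ii) and (iii) hold because the four parts are exactly the factors that occur there. So one may take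
\begin{align*}
N(k,d)&=2d+2d\,N(k,d-1)+2d\,N(k-1,d),\\
I(k,d)&=1+2d\,I(k,d-1)+2d\,I(k-1,d).\qedhere
\end{align*}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
Let $k=|M|^2$, $c=N(k,|M|)$, $t=I(k,|M|)$. Apply Lemma~\ref{lem:restrict} to the empty restriction, $T=\{1,\dots,\ell\}$ and $D=M$, and let $\rho$ be the restriction obtained. Pad the list of intervals with empty ones to get exactly $t$ intervals $T_1,\dots,T_t$. Then $x\mapsto(\gamma(W_{T_i}(x)))_{i\le t}$ is the output of a program $\psi$ over $G_M^t$: its $j$-th instruction reads $x_{i_j}$, and the $i$-th coordinate of its value is $\gamma(f_j(x_{i_j}))$ if $j\in T_i$ and the identity otherwise. If $x,y\in X_\rho$ and $\psi(x)=\psi(y)$, then $W_T(x)\sim_kW_T(y)$, so $\phi(x)=\phi(y)$ by Proposition~\ref{prop:recover} with $d=|M|$. Hence on $X_\rho$ the output $\phi(x)$ is a function $h$ of $\psi(x)$.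
\end{proof}

\section{Programs over nilpotent groups}\label{sec:nilpotent}

If $M\in\overline{\mathbf G_{nil}}$ (respectively $\overline{\mathbf G_p}$), then $G_M^t$ is nilpotent (respectively a $p$-group). So it remains to extend Section~\ref{sub:abelian} to nilpotent groups.

Commutators are $[g,h]=g^{-1}h^{-1}gh$. The lower central series of $\Gamma$ is $\Gamma_1=\Gamma$, $\Gamma_{i+1}=[\Gamma_i,\Gamma]$. It satisfies $[\Gamma_i,\Gamma_{i'}]\subseteq\Gamma_{i+i'}$, and $\Gamma$ is nilpotent if some $\Gamma_{\kappa+1}$ is trivial.

The first new case is $\Gamma_3=1$. Sorting the factors of the output by positions, via $g^{x_i}h^{x_{i'}}=h^{x_{i'}}g^{x_i}[g,h]^{x_ix_{i'}}$, brings it into the form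
\[
\psi(x)=g_0\prod_i g_i^{x_i}\prod_{i<i'}c_{ii'}^{\,x_ix_{i'}}
\]
with central elements $c_{ii'}$. The pigeonhole principle makes the $g_i$ equal to one $g$ on a large set of positions, and Ramsey's theorem makes the $c_{ii'}$ equal to one $c$ on a set $Q$ of $q$ of these. Then $\psi(1_Q)=g_0\,g^q\,c^{\binom q2}$. With $E$ the exponent of $\Gamma$, the choice $q=2E$ makes both exponents divisible by $E$, since $\binom{2E}2=E(2E-1)$. In general, sorting creates commutators that depend on more positions, but these lie deeper in the lower central series, and the process stops.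

\begin{lemma}\label{lem:nil}
For each finite nilpotent group $\Gamma$ there are $q,R\ge1$ such that for every $m\ge R$ and every $\Gamma$-program $\psi$ on $\{0,1\}^m$ there is $Q\subseteq\{1,\dots,m\}$ with $|Q|=q$ and $\psi(1_Q)=\psi(0^m)$, where $1_Q$ is the input with ones exactly on $Q$. If $\Gamma$ is a $p$-group, $q$ can be taken to be a power of $p$.
\end{lemma}

\begin{proof}
Let $\Gamma_{\kappa+1}=1$ with $\kappa\ge1$. For $g\in\Gamma$ and $S\subseteq\{1,\dots,m\}$ let $g^{[S]}\colon\{0,1\}^m\to\Gamma$ be the function with value $g$ if $x_i=1$ for all $i\in S$, and value $1$ otherwise. In the group of all functions $\{0,1\}^m\to\Gamma$ under pointwise product, let $\mathcal F_j$ be the subgroup generated by all $g^{[S]}$ with $g\in\Gamma_i$ and $|S|\le i$ for some $i\ge j$. Then $\mathcal F_1\supseteq\mathcal F_2\supseteq\cdots\supseteq\mathcal F_{\kappa+1}=1$. Every program is an element of $\mathcal F_1$, since an instruction $(i,f)$ is the function $f(0)^{[\emptyset]}\,(f(0)^{-1}f(1))^{[\{i\}]}$.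

\emph{Centrality.} Pointwise, $[g^{[S]},h^{[T]}]=[g,h]^{[S\cup T]}$. If $g\in\Gamma_i$, $|S|\le i$, $h\in\Gamma_{i'}$, $|T|\le i'$, then $[g,h]\in\Gamma_{i+i'}$ and $|S\cup T|\le i+i'$. So commutators of the generators of $\mathcal F_j$ with the generators of $\mathcal F_1$ lie in $\mathcal F_{j+1}$. We show by downward induction on $j$ that $\mathcal F_j$ is normal in $\mathcal F_1$ and, for $j\le\kappa$, that $\mathcal F_j/\mathcal F_{j+1}$ is central in $\mathcal F_1/\mathcal F_{j+1}$. For $j=\kappa+1$ normality is trivial. If $\mathcal F_{j+1}$ is normal in $\mathcal F_1$, then in $\mathcal F_1/\mathcal F_{j+1}$ the images of the generators of $\mathcal F_j$ commute with those of the generators of $\mathcal F_1$. So $\mathcal F_j/\mathcal F_{j+1}$ is central, hence normal, and its preimage $\mathcal F_j$ is normal in $\mathcal F_1$.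

\emph{Normal form.} In particular $\mathcal F_j/\mathcal F_{j+1}$ is abelian. It is generated by the images of the $g^{[S]}$ with $g\in\Gamma_j$ and $|S|\le j$, since the other generators of $\mathcal F_j$ lie in $\mathcal F_{j+1}$. As $g^{[S]}h^{[S]}=(gh)^{[S]}$, the factors with the same $S$ can be merged. So every element of $\mathcal F_j$ is a product $\prod_{|S|\le j}g_{j,S}^{[S]}$ with $g_{j,S}\in\Gamma_j$, the sets $S$ being listed in a fixed order of nondecreasing size, times an element of $\mathcal F_{j+1}$. Iterating from $j=1$, we can write
\begin{equation}\label{eq:normal}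
\psi=\prod_{j=1}^{\kappa}\ \prod_{|S|\le j}g_{j,S}^{[S]} .
\end{equation}

\emph{Choice of $q$.} Let $E$ be the exponent of $\Gamma$ and $q=E\,\kappa!$. For $1\le s\le\kappa$ the number $\binom qs=\frac qs\binom{q-1}{s-1}$ is divisible by $E$, since $\frac qs=E\cdot\frac{\kappa!}s$. If $\Gamma$ is a $p$-group and $E=p^b$, take $q=p^{b+\kappa}$ instead. Let $v_p(s)$ be the exponent of $p$ in $s$. From $s\binom qs=q\binom{q-1}{s-1}$ and $v_p(s)\le\kappa$ it follows again that $E\mid\binom qs$ for $1\le s\le\kappa$. In both cases $q\ge\kappa$, so a $q$-element set has $s$-subsets for all $s\le\kappa$.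

\emph{Homogeneous set.} For $1\le s\le\kappa$ color each $s$-element set $S\subseteq\{1,\dots,m\}$ by the tuple $(g_{j,S})_{s\le j\le\kappa}$; at most $|\Gamma|^\kappa$ colors occur. Put $r_\kappa=q$ and, for $s=\kappa,\kappa-1,\dots,1$, use Ramsey's theorem to choose $r_{s-1}\ge r_s$ such that for every coloring of the $s$-subsets of an $r_{s-1}$-element set with $|\Gamma|^\kappa$ colors some $r_s$-element subset is homogeneous, that is, all its $s$-subsets have the same color. Let $R=r_0$; it depends only on $\Gamma$ and $q$. If $m\ge R$, choose an $R$-element set $Q_0\subseteq\{1,\dots,m\}$ and successively $Q_s\subseteq Q_{s-1}$ of size $r_s$, homogeneous for the coloring of $s$-subsets. Then $Q=Q_\kappa$ has size $q$ and is homogeneous for all $s=1,\dots,\kappa$. Let $g_{j,s}$ be the common value of $g_{j,S}$ for $S\subseteq Q$, $|S|=s$, and $g_{j,0}=g_{j,\emptyset}$.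

Evaluate \eqref{eq:normal} at $1_Q$. The factors with $S\not\subseteq Q$ are $1$. For each $j$, the factors with $S\subseteq Q$ of a given size $s$ are all equal to $g_{j,s}$, and, apart from factors $1$, they are consecutive. Since $E\mid\binom qs$ for $1\le s\le\kappa$,
\[
\psi(1_Q)=\prod_{j=1}^{\kappa}\prod_{s=0}^{j}g_{j,s}^{\binom qs}=\prod_{j=1}^{\kappa}g_{j,\emptyset}=\psi(0^m).\qedhere
\]
\end{proof}

Nilpotency is essential here: Section~\ref{sec:sharp} shows that programs over a non-nilpotent group recognize $\{0^m\}$ for every $m\ge1$, so the lemma fails for them.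

\section{Symmetric languages: proofs of Theorems~\ref{thm:maj} and~\ref{thm:sym}}\label{sec:symmetric}

\begin{proposition}\label{prop:period}
For every $M\in\mathbf{DO}\cap\overline{\mathbf G_{nil}}$ there are $C\ge0$ and $q\ge1$ such that the following holds for every $n$. If an $M$-program with some accepting set recognizes $\{x\in\{0,1\}^n:f(|x|_1)=1\}$, where $f\colon\{0,\dots,n\}\to\{0,1\}$, then $f(w)=f(w+q)$ whenever $C\le w$ and $w+q\le n-C$. If $M\in\overline{\mathbf G_p}$, then $q$ can be taken to be a power of $p$.
\end{proposition}

\begin{proof}
Take $c,t$ from Theorem~\ref{thm:structure}, then $q,R$ from Lemma~\ref{lem:nil} for $\Gamma=G_M^t$, and put $C=c+R$. Let $\phi$ be the program, and let $\rho,\psi,h$ be as in Theorem~\ref{thm:structure}. Suppose $\rho$ fixes $\alpha$ ones and $\beta$ zeros, $\alpha+\beta\le c$. Let $C\le w$ and $w+q\le n-C$. Then $w\ge c\ge\alpha$ and $n-\beta-w\ge n-c-w\ge R$.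

Of the $n-\alpha-\beta$ free positions fix $w-\alpha$ more to $1$. There remain $m=n-\beta-w\ge R$ free positions. On these, $\psi$ is a $\Gamma$-program: instructions reading fixed positions become constant and may be taken to read any free position. By Lemma~\ref{lem:nil} there are $q$ of these positions, forming a set $Q$, such that setting the remaining $m$ positions to $0^m$ or to $1_Q$ gives the same value of $\psi$. Both inputs lie in $X_\rho$, so $\phi=h\circ\psi$ also takes the same value on them. Their weights are $w$ and $w+q$, hence $f(w)=f(w+q)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:maj}]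
Let $C,q$ be as in Proposition~\ref{prop:period} and $n_M=2(C+q+1)$. Let $n\ge n_M$ and $w=\lceil n/2\rceil-1$. Then $w\ge C$ and $w+q\le n/2+q\le n-C$. If an $M$-program recognized $\mathrm{MAJORITY}\cap\{0,1\}^n$, the proposition would apply to the function $f$ with $f(v)=1$ iff $v\ge n/2$. But $w<n/2$ and $w+q\ge\lceil n/2\rceil\ge n/2$, so $f(w)=0$ and $f(w+q)=1$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sym}]
\emph{Necessity} of \eqref{eq:star}, in both versions, is Proposition~\ref{prop:period}, whose constants do not depend on $n$.

\emph{Sufficiency.} Assume \eqref{eq:star}. Let $T_C=\{0,\dots,C\}$ with $i\oplus j=\min(i+j,C)$, and let $K=T_C\times T_C\times\mathbb Z_q$. In a commutative monoid $\mathcal J=\mathcal H$, so every regular $\mathcal J$-class is a group; thus $K\in\mathbf{DO}$. The only idempotents of $T_C$ are $0$ and $C$, and every $i\ne0$ has $C$ as a multiple. So if $i\neq0$ lies in a subgroup of $T_C$, the identity of that subgroup is $C$, and $i=C\oplus i=C$. Hence the only subgroups of $T_C$ are $\{0\}$ and $\{C\}$. A subgroup of $K$ therefore has a one-element projection to $T_C\times T_C$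 and embeds in $\mathbb Z_q$: it is abelian, and a $p$-group if $q$ is a power of $p$. The program with one instruction per position,
\[
0\mapsto(0,\min(1,C),0),\qquad 1\mapsto(\min(1,C),0,1),
\]
outputs $(\min(w,C),\min(n-w,C),w\bmod q)$, where $w=|x|_1$. This triple determines $f_n(w)$. If $w<C$ or $n-w<C$, it determines $w$. Otherwise $C\le w\le n-C$, and on this range $f_n(w)$ depends only on $w\bmod q$ by \eqref{eq:star}. Let $F_n$ be the set of triples that belong to weights $w$ with $f_n(w)=1$.

\emph{Thresholds.} Let $f_n(w)=1$ iff $w\ge t(n)$. (For $n=0$, condition \eqref{eq:star} is empty.) Suppose $\min(t(n),n-t(n))$ is unbounded. Given $C$ and $q$, choose $n$ with $t(n)\ge C+q$ and $n-t(n)\ge C+q$, and let $w=t(n)-1$. Then $w\ge C$, $w+q\le n-C$, $f_n(w)=0$ and $f_n(w+q)=1$, so \eqref{eq:star} fails. Conversely suppose the minimum is always at most $B$. If $t(n)\le B$, then $f_n=1$ on $[B,n]$; if $n-t(n)\le B$, then $f_n=0$ on $[0,n-B-1]$. In both cases $f_n$ is constant on $[B+1,n-B-1]$, and \eqref{eq:star} holds with $q=1$ and $C=B+1$.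
\end{proof}

\section{Sharpness inside $\mathbf{DS}$: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a)$\Rightarrow$(b) is Theorem~\ref{thm:maj}, and (b)$\Rightarrow$(c) is trivial. For (c)$\Rightarrow$(a), let $M\in\mathbf{DS}\setminus(\mathbf{DO}\cap\overline{\mathbf G_{nil}})$. We show that programs over $M$ compute every language $L\subseteq A^*$. For $n=0$ use the empty program. Let $n\ge1$ and $K=L\cap A^n$. If $K=\emptyset$, take $F=\emptyset$; so let $K\ne\emptyset$. In both cases below, for each $a\in A^n$ we build a program that takes one value in a group if $x=a$ and another value otherwise, and we concatenate these programs over $a\in K$. A given $x$ equals at most one $a\in K$.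

\emph{Case 1: $M\notin\mathbf{DO}$.} Some regular $\mathcal J$-class $J$, which is a subsemigroup since $M\in\mathbf{DS}$, contains idempotents $e,f$ with $ef$ not idempotent. Then $g=efe\in J$, and $g\in H_e$ by stability. Also $g\ne e$, since $efe=e$ would give $(ef)^2=efef=ef$. For $a\in A^n$ let $\phi_a$ be the program with output
\[
e\,z_1z_2\cdots z_n\,e,\qquad z_i=1\text{ if }x_i=a_i,\quad z_i=f\text{ otherwise},
\]
where the two factors $e$ come from constant instructions. Then $\phi_a(x)=e$ if $x=a$, and $\phi_a(x)=efe=g$ otherwise, because a nonempty product of $f$'s is $f$. Concatenating the $\phi_a$ over $a\in K$ gives a program whose output, computed in the group $H_e$, is $g^{|K|-1}$ if $x\in K$ and $g^{|K|}$ if $x\notin K$ (with $g^0=e$). As $g\ne e$, these differ, and $F=\{g^{|K|-1}\}$ works.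

\emph{Case 2: $M$ has a non-nilpotent subgroup $H$.} Let $e$ be the identity of $H$ and $N$ the term at which its lower central series becomes stationary, so that $N\ne\{e\}$ and $[N,H]=N$. We claim that for $1\le r\le n$, $a\in A^r$ and $h\in N$ there is a nonempty program $\Phi_{a,h}$ with instruction values in $H$ and output $h$ if $x_1\cdots x_r=a$ and $e$ otherwise. For $h=e$ a constant instruction suffices, and for $r=1$ one instruction that reads $x_1$ suffices. For the step from $a\in A^r$ to $ab$ with $b\in A$, let $\Psi_g$ be the single instruction with value $g\in H$ if $x_{r+1}=b$ and $e$ otherwise. For $h'\in N$ and $g\in H$ consider the two programs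
\[
\Phi_{a,h'^{-1}}\,\Psi_{g^{-1}}\,\Phi_{a,h'}\,\Psi_g
\qquad\text{and}\qquad
\Psi_{g^{-1}}\,\Phi_{a,h'^{-1}}\,\Psi_g\,\Phi_{a,h'} .
\]
If $x_1\cdots x_{r+1}=ab$, they output $h'^{-1}g^{-1}h'g=[h',g]$ and $g^{-1}h'^{-1}gh'=[h',g]^{-1}$. Otherwise $x_1\cdots x_r\neq a$ or $x_{r+1}\ne b$, the factors $h'^{\pm1}$ or the factors $g^{\pm1}$ (or both) are replaced by $e$, and the output is $e$. Since $N=[N,H]$, every $h\in N\setminus\{e\}$ is a product of elements $[h',g]^{\pm1}$ with $h'\in N$, $g\in H$, so a concatenation of such programs is the desired $\Phi_{ab,h}$. This proves the claim.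

Now fix $h\in N\setminus\{e\}$ and concatenate $\Phi_{a,h}$ over all $a\in K$. The output is $h$ if $x\in K$ and $e$ otherwise. Take $F=\{h\}$.
\end{proof}

\section{Outside $\mathbf{DS}$: proof of Proposition~\ref{prop:B2}}\label{sec:outside}

\begin{proof}[Proof of Proposition~\ref{prop:B2}]
Compose partial maps from left to right. The four rank-one maps form a regular $\mathcal J$-class of $B_2^1$. It is not a subsemigroup, since the square of $1\mapsto2$ is the empty map. So $B_2^1\notin\mathbf{DS}$.

\emph{Step 1: programs over $B_2^1$ become constant after fixing at most $4$ positions.} Consider a $B_2^1$-program with instructions $(i_j,f_j)$ on the inputs in $X_\rho$ for some restriction $\rho$, and a start state $s\in\{1,2\}$. Let $\sigma_j(x)\in\{1,2,\bot\}$ be the state after $j$ instructions, where $\bot$ means undefined; once reached, $\bot$ persists. We claim: \emph{if $\sigma_j(x)\ne\bot$ for all $x\in X_\rho$, then $\sigma_j$ depends on at most one free position.} This holds for $\sigma_0=s$. Let $j\ge1$; then $\sigma_{j-1}$ does not take the value $\bot$ either, and by induction it depends on at most one free position. Put $i=i_j$.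 If $\sigma_{j-1}$ is constant or depends only on position $i$, then $\sigma_j$ depends only on position $i$. Otherwise $\sigma_{j-1}$ is a nonconstant function of one free position $i'\ne i$. Then for each possible value of $x_i$ both states $1,2$ occur before instruction $j$. As no input leads to $\bot$, the map $f_j(x_i)$ is defined at both states, so it is the identity. Hence $\sigma_j=\sigma_{j-1}$, and the claim is proved.

If $\bot$ is never reached, then by the claim fixing at most one position makes the final state constant. Otherwise let $j$ be the first instruction after which $\bot$ is possible. By the claim $\sigma_{j-1}$ depends on at most one free position, so $\sigma_j$ depends on at most two, and fixing these suitably gives $\bot$ permanently. Doing this for both start states in turn fixes at most $4$ positions. Then the image of both states, and hence the output, is constant.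

\emph{Step 2: the variety.} Treating the coordinates in turn, fixing at most $4k$ positions makes a $(B_2^1)^k$-program constant. Every monoid in the variety generated by $B_2^1$ is a quotient of a submonoid of some $(B_2^1)^k$. A program over such a quotient lifts to a program over $(B_2^1)^k$ that recognizes the same set: choose preimages of all instruction values in the submonoid, and as accepting set take the preimage of the given one. So if MAJORITY were computed over this variety, there would be $k$ such that for every $n$ fixing some at most $4k$ positions makes membership in MAJORITY constant on the remaining inputs in $\{0,1\}^n$. But for $n>8k$, setting all free positions to $0$ gives weight at most $4k<n/2$, and setting them all to $1$ gives weight at least $n-4k>n/2$. Hence MAJORITY is not computed over this variety.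
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Computational Complexity Questions Related to Finite Monoids and Semigroups}, \texttt{https://escholarship.mcgill.ca/downloads/zk51vh252}.
\end{thebibliography}

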